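# Two factorizations of equal length with no small steps between them

## 1. The guess that monotone chains cost no more than $\mathsf D(G)$

Take the zero-sum sequences over the group $C_3=\{0,g,-g\}$: finite unordered sequences, repetition allowed, whose terms add up to $0$, multiplied by concatenation. Apart from the one-term sequence $0$, the irreducible ones are $A=g^3$, $B=(-g)^3$ and $C=g(-g)$. Factorization is not unique, because $AB=C^3$. To walk from one factorization of an element to another we replace $AB$ by $C^3$, or conversely, again and again. Each such step touches at most $3$ atoms, and $3$ is the order of the group. Moreover, walking from the shorter factorization to the longer one, the length never has to drop.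

The first guess is that cyclic groups always behave like this: over a cyclic group of order $n$, steps touching at most $n$ atoms suffice to join any two factorizations, and one can keep the lengths from ever decreasing. To state and test it we need definitions.

**Monoids and factorizations.** A monoid is a commutative, cancellative semigroup with unit element. For a monoid $H$ let $\mathcal A(H)$ be its set of atoms (irreducible elements), $H^\times$ its group of units, and $H_{\mathrm{red}}=\{aH^\times: a\in H\}$. The factorization monoid is $\mathsf Z(H)=\mathcal F(\mathcal A(H_{\mathrm{red}}))$, the free abelian monoid on the atoms of $H_{\mathrm{red}}$. For $a\in H$, $\mathsf Z(a)\subset\mathsf Z(H)$ is the set of factorizations of $a$, and $|z|$ is the length of $z$, the number of its atoms counted with multiplicity.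

**Distance.** For $z,z'\in\mathsf Z(H)$ write $z=\gcd(z,z')x$ and $z'=\gcd(z,z')y$, and put $\mathsf d(z,z')=\max\{|x|,|y|\}$. In the example, $\mathsf d(A^2B,AC^3)=\max\{2,3\}=3$: cancel the common $A$ and compare $AB$ with $C^3$. Distinct factorizations of one element have distance at least $2$, since otherwise, after cancellation, a single atom would remain on each side and the two atoms would be equal.

**Catenary degrees.** The catenary degree $\mathsf c(H)$ is the smallest $N\in\mathbb N_0\cup\{\infty\}$ such that for every $a\in H$ and all $z,z'\in\mathsf Z(a)$ there are $z=z_0,z_1,\dots,z_k=z'$ in $\mathsf Z(a)$ with $\mathsf d(z_{i-1},z_i)\le N$ for all $i\in[1,k]$. The monotone catenary degree $\mathsf c_{\mathrm{mon}}(H)$ is the smallest $N$ such that for all $z,z'\in\mathsf Z(a)$ with $|z|\le|z'|$ such a chain exists with, in addition, $|z_0|\le|z_1|\le\dots\le|z_k|$. A monotone chain is a chain and can be read backwards as a chain, so $\mathsf c(H)\le\mathsf c_{\mathrm{mon}}(H)$.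

**Krull monoids.** $H$ is a Krull monoid if it has a divisor theory: a homomorphism $\varphi:H\to F=\mathcal F(P)$ into a free abelian monoid such that $\varphi(a)\mid\varphi(b)$ implies $a\mid b$, and every $\alpha\in F$ is the greatest common divisor of a finite subset of $\varphi(H)$. Its class group is $G=\mathsf q(F)/\mathsf q(\varphi(H))$, where $\mathsf q(\cdot)$ is the quotient group; we write $G$ additively. The elements of $P$ are the prime divisors. "Every class contains a prime divisor" means that $[p]$ runs through all of $G$ as $p$ runs through $P$.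

**Zero-sum sequences and the Davenport constant.** For $G_0\subset G$, a sequence over $G_0$ is an element of $\mathcal F(G_0)$, and $\mathcal B(G_0)$ is the monoid of those with sum $0$. Its atoms are the minimal zero-sum sequences. For finite $G$, the Davenport constant $\mathsf D(G)$ is the maximal length of a minimal zero-sum sequence over $G$. We have $\mathsf D(G)\le|G|$: among the partial sums $s_0=0,s_1,\dots,s_{|G|}$ of the first $|G|$ terms of a sequence two agree, so a sequence with more than $|G|$ terms has a proper nonempty zero-sum subsequence. If $G$ is cyclic of order $n$ with generator $g$, then $g^n$ is minimal, so $\mathsf D(G)=n$.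

The standard example of a Krull monoid is $\mathcal B(G)$ itself.

**Lemma A.** If $G$ is a finite abelian group with $|G|\ge3$, then $\mathcal B(G)$ is a Krull monoid with class group isomorphic to $G$, and every class contains a prime divisor.

This is Prop. 2.5.6 in Geroldinger–Halter-Koch, *Non-Unique Factorizations*. Here is a proof.

*Proof.* We show that the inclusion $\mathcal B(G)\subset\mathcal F(G)$ is a divisor theory. If $S\mid T$ in $\mathcal F(G)$ and both have sum $0$, the quotient has sum $0$. Next, each one-term sequence $g$ is a gcd of zero-sum sequences. For $g=0$ it is itself zero-sum. If $g$ has order $d\ge3$, then $g=\gcd(g^d,\,g(-g))$ because $-g\ne g$. If $g$ has order $2$, pick $h\notin\{0,g\}$; then $g=\gcd(g^2,\,g\,h\,(-g-h))$, because $h\neq g$, and $-g-h=g$ would give $h=-2g=0$. In a free abelian monoid the gcd of all products $st$, $s\in X_1$, $t\in X_2$, is $\gcd(X_1)\gcd(X_2)$, so every $\alpha=g_1\cdots g_l$ is a gcd of finitely many zero-sum sequences; the empty sequence is one itself. Finally, the sum map $\mathsf q(\mathcal F(G))\to G$ is onto. If $S/T$ lies in its kernel,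 choose a sequence $T'$ with sum opposite to that of $T$; then $S/T=(ST')/(TT')$ with both $ST'$ and $TT'$ zero-sum. So the kernel is $\mathsf q(\mathcal B(G))$, the class group is $G$, and the class $g$ contains the prime divisor $g$. $\square$

**Quoted facts.** Let $H$ be a Krull monoid with finite class group $G$ such that every class contains a prime divisor. Then $\mathsf c_{\mathrm{mon}}(H)$ is finite, $\mathsf c(H)$ and $\mathsf c_{\mathrm{mon}}(H)$ depend only on $G$, and $\mathsf c(H)\le\mathsf D(G)$. For $|G|\ge2$ equality $\mathsf c(H)=\mathsf D(G)$ holds if $G$ is cyclic or an elementary $2$-group. If $\mathsf D(G)\in[2,4]$, then $\mathsf c_{\mathrm{mon}}(H)=\mathsf c(H)=\mathsf D(G)$.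

The guess, stated as a conjecture in "The Monotone Catenary Degree of Krull Monoids", now reads as follows.

**Conjecture.** Let $H$ be a Krull monoid with non-trivial, finite cyclic class group $G$, and suppose that every class contains a prime divisor. Then $\mathsf c_{\mathrm{mon}}(H)=\mathsf c(H)=\mathsf D(G)$.

**The case $C_2=\{0,g\}$.** As we recall in Section 7, $H_{\mathrm{red}}$ is the monoid of all $f\in F$ of class $0$. Its atoms are the primes of class $0$ and the products $pq$ of two primes of class $g$, possibly equal. So a factorization is a pairing of the primes of class $g$, and all factorizations of an element have the same length. Let $z\ne z'$ be two pairings of the same element, with common atoms cancelled, and let $pq$ be an atom of $z'$. Since $pq$ is not in $z$, the pairing $z$ has two different positions $pr$ and $qs$ holding $p$ and $q$. Replace $pr\cdot qs$ by $pq\cdot rs$: this costs distance at most $2$ and creates a common atom. By induction $\mathsf c_{\mathrm{mon}}(H)\le2$. Conversely, class $g$ contains at least two primes: if $p$ were the only one, every element of $\varphi(H)$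 would contain $p$ to an even power and $p$ could not be a gcd of such elements. With two primes, $p^2\cdot q^2=(pq)(pq)$ gives two different factorizations, so $\mathsf c(H)\ge2$. The guess holds: both degrees are $2=\mathsf D(C_2)$.

**The case $C_3$.** By Lemma A and the quoted facts we may compute in $\mathcal B(C_3)$. Two factorizations $A^aB^bC^c0^d$ and $A^{a'}B^{b'}C^{c'}0^{d'}$ of the same element satisfy $d=d'$, $3a+c=3a'+c'$ and $3b+c=3b'+c'$. Hence $a-a'=b-b'=s$ and $c'=c+3s$ for some integer $s$, and the second is longer than the first by $s$. If $s\ge0$, replacing $AB$ by $C^3$ exactly $s$ times gives a monotone chain with steps of distance $3$. Since $g^3(-g)^3$ has only the factorizations $AB$ and $C^3$, both degrees are $3$. The guess holds.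

For $C_4$ it holds by the quoted facts. There, in $\mathcal B(C_4)$, a new feature appears: with $f=2g$ we have $(g^2f)(g^2f)=(g^4)(f^2)$, two different factorizations of the *same length*. Such pairs are the subject of the rest of the lecture, for the guess is false.

## 2. How badly the guess fails

From now on $H$ is a Krull monoid with finite class group $G$, and every class contains a prime divisor. Put
$$Q(m,R)=2.4\cdot10^8\,m^2R^2(24R)^m .$$

**Theorem 1.** Let $m\ge1$, $R\ge2$ be integers and $k=R^m$. Suppose $G$ contains an element of order $n\ge Q(m,R)$. Then there is $a\in H$ with exactly two factorizations $z,z'$ of length $L=2^{k+2}-2$, and $\gcd(z,z')=1$. Consequently $\mathsf c_{\mathrm{mon}}(H)\ge2^{k+2}-2$.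

**Corollary 2.** If $G$ is cyclic of order $n\ge10^{15}$, then $\mathsf c_{\mathrm{mon}}(H)>n=\mathsf D(G)=\mathsf c(H)$. So the conjecture is false.

**Theorem 3.** Let $G$ be cyclic of order $n\ge2$. Then
$$n\,2^{-47\sqrt{\log_2n}}\le\log_2\mathsf c_{\mathrm{mon}}(H),$$
and for $n\ge3$
$$\mathsf c_{\mathrm{mon}}(H)\le(2\cdot4^n+1)(n+2)(n+1)^{n+1}.$$
In particular $\log\mathsf c_{\mathrm{mon}}(H)=n^{1+o(1)}$.

**Corollary 4.** For every $r$, all but finitely many finite abelian groups $G$ of rank $\le r$ satisfy $\mathsf c_{\mathrm{mon}}(H)>\mathsf D(G)\ge\mathsf c(H)$.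

The last sentence of Theorem 1 follows from the one before it. Since $|z|=|z'|=L$, a chain from $z$ to $z'$ with non-decreasing lengths consists of factorizations of length exactly $L$. If $z$ and $z'$ are the only ones, all members of the chain lie in $\{z,z'\}$ and some step goes between $z$ and $z'$. As $\gcd(z,z')=1$, that step has distance $\max\{|z|,|z'|\}=L$.

So we must build an element with a length $L$ at which only two factorizations exist, and these are disjoint. And $L$ must be larger than $n$.

## 3. A system of equations whose only solution is exponentially large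

To get a long pair $z,z'$ we want a small linear system whose solutions are the multiples of one integer vector with very large entries. Doubling does this: equations $y_{j-1}=2y_j$ along a chain make the entries powers of $2$. We write the system as a hypergraph with edges of size $3$; the edges will later become atoms of length $4$.

Let $k\ge2$ and let $V=V_1\sqcup V_2$ be the set of $2k+2$ symbols
$$V_1=\{o,u_0,\dots,u_{k-1}\},\qquad V_2=\{\tau,t_0,\dots,t_{k-1}\}.$$
Let $E$ consist of the following $2k+2$ multisets of size $3$, called edges:

* $A_j=\{u_j,u_j,t_j\}$ for $0\le j\le k-1$;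
* $B_j=\{o,u_{j+1},t_j\}$ for $0\le j\le k-2$, and $B_{k-1}=\{o,o,t_{k-1}\}$;
* $C=\{u_0,o,\tau\}$ and $C'=\{o,o,\tau\}$.

The edges are pairwise different, and each contains, with multiplicity, two symbols of $V_1$ and one of $V_2$. Let $m_e(v)$ be the multiplicity of $v$ in $e$. Define $c\in\mathbb Z^E$ by
$$c_{A_j}=2^{k-1-j},\quad c_{B_j}=-2^{k-1-j},\quad c_C=-2^k,\quad c_{C'}=2^k.$$

**Lemma B.** The solutions $y\in\mathbb Q^E$ of
$$\sum_{e\in E}y_e\,m_e(v)=0\quad\text{for all }v\in V\tag{1}$$
are exactly the multiples $\lambda c$ with $\lambda\in\mathbb Q$.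

*Proof.* Let $y$ be a solution and put $\lambda=y_{A_{k-1}}$. The symbol $t_j$ lies only in $A_j$ and $B_j$, once each, so $y_{B_j}=-y_{A_j}$. For $1\le j\le k-1$ the symbol $u_j$ lies twice in $A_j$ and once in $B_{j-1}$, so $2y_{A_j}=-y_{B_{j-1}}=y_{A_{j-1}}$. Hence $y_{A_j}=2^{k-1-j}\lambda$. The symbol $u_0$ lies twice in $A_0$ and once in $C$, so $y_C=-2y_{A_0}=-2^k\lambda$. The equation at $\tau$ gives $y_{C'}=-y_C=2^k\lambda$. Thus $y=\lambda c$. Conversely $c$ satisfies all these equations, and at $o$, the remaining symbol, the sum is
$$-\sum_{j=0}^{k-2}2^{k-1-j}-2\cdot1-2^k+2\cdot2^k=-(2^k-2)-2-2^k+2^{k+1}=0.\qquad\square$$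

The total size of $c$ is
$$\sum_{e}|c_e|=2(2^k-1)+2\cdot2^k=2^{k+2}-2=L.\tag{2}$$

For $k=2$ the edges are $u_0u_0t_0$, $u_1u_1t_1$, $o\,u_1t_0$, $o\,o\,t_1$, $u_0\,o\,\tau$, $o\,o\,\tau$, with coefficients $2,1,-2,-1,-4,4$. One sees directly that all symbols cancel (for $o$: $-2-2-4+8=0$), and $L=14$.

**How a relation becomes two factorizations.** Give each symbol $v$ two versions $v^+$ and $v^-$, and give each edge $e$ a further element $b_e$. Suppose that $b_e$ times the plus versions of the symbols of $e$ is an atom $E_e^+$, that $b_e$ times their minus versions is an atom $E_e^-$, and that there is no other zero-sum sequence of length at most $4$. Take an element that contains $b_e$ exactly $|c_e|$ times. If it has $4L$ terms, a factorization of length $L$ can only use atoms of length $4$, and it must decide for each copy of $b_e$ whether to complete it by plus or by minus. Counting the $v^+$ turns this decision into system (1), and (1) has only one direction of freedom. Two requirements have to be enforced in the group: the multiset completing $b_e$ must be $e$, and signs must not be mixed.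

**The obvious realization, and where it stops.** The straightforward choice is to take one coordinate for each symbol: let $v^+$ be the $v$-th unit vector of $\mathbb Z^V$ (with two more coordinates to control length and signs) and $b_e=-\sum_vm_e(v)v^+$. Then the multiset completing $b_e$ is certainly $e$. We then map the integer vectors to $\mathbb Z/n$ by writing the coordinates as digits in mixed radix, which needs $n$ at least the product of the radices. Each radix is at least $2$ and there are more than $2k+2$ of them, so
$$n\ge2^{2k+2}>2^{k+2}-2=L .$$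
The bound $\mathsf c_{\mathrm{mon}}(H)\ge L$ is then weaker than the bound $\mathsf c_{\mathrm{mon}}(H)\ge\mathsf c(H)=n$ that we have for cyclic $G$ of order $n$ anyway. The relation is long enough; the realization is too expensive. We need to place $2k+2$ symbols in a space with *few* coordinates of size polynomial in $k$, and still have the sums determine the edges.

## 4. Symbols as points on a paraboloid

Use one grid point $p_j$ for the pair $u_j,t_j$, and record positions. Take positions $p_j=j$ on a line first. Positions alone do not suffice: $A_j=\{u_j,u_j,t_j\}$ has the same position sum as $\{u_{j-1},u_{j+1},t_j\}$. Recording squares as well separates these two, since $(j-1)^2+(j+1)^2=2j^2+2$. This is convexity: points $(p,|p|^2)$ lie on a paraboloid, and three copies of one point cannot be replaced by three points not all equal to it without changing the sum.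

For $B_j$ squares do not suffice: $\{o,u_{j+1},t_j\}$ and $\{o,u_j,t_{j+1}\}$ have equal position sums and equal sums of squares. This exchange is broken by tilting the square coordinate of the $t$'s by half of what would move the paraboloid one step: give $t_j$ the value $j^2+j$. Then the two sums are $(j+1)^2+j^2+j$ and $j^2+(j+1)^2+(j+1)$, which differ by $1$. The proof below shows that this tilt spoils nothing else.

In dimension $m$ the step from $p_j$ to $p_{j+1}$ may go in any of $2m$ directions, so the tilt depends on $j$, and a further "label" coordinate records the direction. Here is why it is needed. Take the path $(0,0),(1,0),(1,1),(0,1)$, whose first two steps go in directions $+e_1$ and $+e_2$. With tilt along the step, $t_0$ gets $0$ and $t_1$ gets $|(1,0)|^2+0=1$, while $u_0,u_1$ get $0,1$. So $\{o,u_1,t_0\}$ and $\{o,u_0,t_1\}$ agree in position and in the tilted square ($1+0=0+1$); only a label tells them apart.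

**Step 1: the path.** This step orders the $k=R^m$ grid points so that consecutive ones are neighbors. We claim that $\{0,\dots,R-1\}^m$ has a Hamiltonian path $p_0,\dots,p_{k-1}$ with
$$p_{j+1}-p_j=\varepsilon_je_{r_j},\qquad\varepsilon_j\in\{\pm1\},\ 1\le r_j\le m\qquad(0\le j\le k-2),$$
$e_r$ being the $r$-th unit vector. For $m=1$ take $0,1,\dots,R-1$. For $m\ge2$ take such a path of the $(m-1)$-dimensional grid, and traverse it alternately forwards and backwards while the last coordinate runs through $0,1,\dots,R-1$; when the last coordinate increases by $1$, the other coordinates stay the same. Put $(r_{k-1},\varepsilon_{k-1})=(1,+1)$, and fix a bijection $\mathrm{lab}$ from $\{1,\dots,m\}\times\{\pm1\}$ onto $\{0,\dots,2m-1\}$.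

**Step 2: the vectors.** This step defines the finite set $X\subset\mathbb Z^{m+7}$ that will be mapped into the group. For $v\in V$ let $v^+$ be the following vector, with coordinates called mass, $\alpha,\beta,\gamma,\delta$, label, quad, and position $\in\mathbb Z^m$:

| | mass | $\alpha$ | $\beta$ | $\gamma$ | $\delta$ | label | quad | position |
|---|---|---|---|---|---|---|---|---|
| $o$ | $1$ | $0$ | $0$ | $0$ | $0$ | $0$ | $0$ | $0$ |
| $\tau$ | $1$ | $0$ | $0$ | $1$ | $0$ | $0$ | $0$ | $0$ |
| $u_j$ | $1$ | $1$ | $0$ | $0$ | $0$ | $0$ | $\lvert p_j\rvert^2$ | $p_j$ |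
| $t_j$ | $1$ | $0$ | $1$ | $0$ | $0$ | $\mathrm{lab}(r_j,\varepsilon_j)$ | $\lvert p_j\rvert^2+\varepsilon_j(p_j)_{r_j}$ | $p_j$ |

Here $|\cdot|$ is the Euclidean norm. Let $v^-$ be the same vector with the $\delta$-coordinate changed to $1$ if $v\in V_1$ and to $-2$ if $v\in V_2$. For $e\in E$ put $b_e=-\sum_vm_e(v)v^+$; its mass is $-3$ and its $\delta$-coordinate is $0$. Let $X=\{v^+,v^-:v\in V\}\cup\{b_e:e\in E\}$ and
$$E_e^+=b_e\prod_v(v^+)^{m_e(v)},\qquad E_e^-=b_e\prod_v(v^-)^{m_e(v)} .$$
Both have length $4$ and vector sum $0$. For $E_e^-$ this holds because $e$ has two symbols in $V_1$ and one in $V_2$, so the $\delta$-coordinates add up to $1+1-2=0$.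

**Lemma C.** The only nonempty sequences over $X$ of length $\le4$ with vector sum $0$ are $E_e^+$ and $E_e^-$ for $e\in E$. Moreover the symbols $v^\pm$ $(v\in V)$ and $b_e$ $(e\in E)$ denote pairwise distinct vectors.

*Proof.* *Mass forces the shape.* Consider such a sequence, with $j$ terms of type $v^\pm$ and $l$ terms of type $b_e$. The mass coordinate gives $j=3l$, so the length is $4l$. Since $1\le4l\le4$, we have $l=1$ and $j=3$. Write the sequence as $b_e\,v_1^{\sigma_1}v_2^{\sigma_2}v_3^{\sigma_3}$ with $v_i\in V$, $\sigma_i\in\{+,-\}$. In every coordinate except $\delta$ the sum over $v_1,v_2,v_3$ equals the sum over the symbols of $e$.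

*The multiset $\{v_1,v_2,v_3\}$ is $e$.* The coordinates $\alpha,\beta,\gamma$ count the $u$'s, the $t$'s and the $\tau$'s, so these numbers are the same for $\{v_1,v_2,v_3\}$ as for $e$; the remaining $v_i$ equal $o$. We go through the edges.

* $e=C'$: there is one $\tau$, no $u$ and no $t$, so $\{v_i\}=\{o,o,\tau\}$.
* $e=C$: $\{v_i\}=\{u_a,o,\tau\}$. Position gives $p_a=p_0$, so $a=0$.
* $e=B_{k-1}$: $\{v_i\}=\{o,o,t_d\}$. Position gives $p_d=p_{k-1}$, so $d=k-1$.
* $e=B_j$ with $j\le k-2$: $\{v_i\}=\{o,u_a,t_d\}$. Write $(r,\varepsilon)=(r_j,\varepsilon_j)$. The only nonzero contributions to the label come from the $t$'s, so $\mathrm{lab}(r_d,\varepsilon_d)=\mathrm{lab}(r,\varepsilon)$ and $(r_d,\varepsilon_d)=(r,\varepsilon)$. Put $x=p_j-p_d$. Position gives $p_a+p_d=p_{j+1}+p_j$, so $p_a=p_{j+1}+x$. The quad coordinate gives $|p_a|^2+|p_d|^2+\varepsilon(p_d)_r=|p_{j+1}|^2+|p_j|^2+\varepsilon(p_j)_r$, that is,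
$$0=|p_{j+1}+x|^2-|p_{j+1}|^2+|p_j-x|^2-|p_j|^2-\varepsilon x_r=2x\cdot(p_{j+1}-p_j)+2|x|^2-\varepsilon x_r=2|x|^2+\varepsilon x_r,$$
because $p_{j+1}-p_j=\varepsilon e_r$. Hence $|x_r|=2|x|^2\ge2x_r^2$. As $x_r$ is an integer, $x_r=0$, and then $x=0$. So $p_d=p_j$ and $p_a=p_{j+1}$, that is, $d=j$ and $a=j+1$.
* $e=A_j$: $\{v_i\}=\{u_a,u_b,t_d\}$. As before, $(r_d,\varepsilon_d)=(r_j,\varepsilon_j)=:(r,\varepsilon)$. Put $x=p_a-p_j$, $y=p_b-p_j$, $w=p_d-p_j$. Position gives $x+y+w=0$. The quad coordinate gives $|p_a|^2+|p_b|^2+|p_d|^2+\varepsilon(p_d)_r=3|p_j|^2+\varepsilon(p_j)_r$, that is,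
$$0=2p_j\cdot(x+y+w)+|x|^2+|y|^2+|w|^2+\varepsilon w_r=|x|^2+|y|^2+\bigl(|w|^2+\varepsilon w_r\bigr).$$
Since $w_r$ is an integer, $|w|^2+\varepsilon w_r\ge w_r^2-|w_r|\ge0$. So $x=y=0$, and then $w=-(x+y)=0$. Therefore $a=b=d=j$.

*The signs agree.* The $\delta$-coordinate of $b_e$ and of all $v^+$ is $0$, so the $\delta$-coordinates of the terms with $\sigma_i=-$ add up to $0$. Since $\{v_1,v_2,v_3\}=e$, they form a sub-multiset of $\{1,1,-2\}$. The sums of its nonempty proper sub-multisets are $1,\,2,\,-2,\,-1$, none of them $0$. So none or all of the signs are $-$, and the sequence is $E_e^+$ or $E_e^-$.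

*Distinctness.* For the $v^\pm$, the coordinates $\alpha,\beta,\gamma$ tell whether $v$ is $o$, $\tau$, a $u$ or a $t$; the position tells the index; and $\delta$ is $0$ for $v^+$ and nonzero for $v^-$. The $b_e$ have mass $-3$ and the $v^\pm$ have mass $1$. If $b_e=b_{e'}$, then $b_e\prod_v(v^+)^{m_{e'}(v)}$ has sum $0$, and what we showed about multisets gives $e'=e$. $\square$

## 5. From $\mathbb Z^{m+7}$ to a cyclic group

This section replaces the vectors by elements of $\mathbb Z/n$ without creating new short zero-sum sequences. On $X$ the absolute values of the coordinates are bounded by the numbers $K$ in the table; the third column concerns the radix $8K+1$.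

| coordinate | bound $K$ | $8K+1$ |
|---|---|---|
| mass | $3$ | $25$ |
| $\alpha$ | $2$ | $17$ |
| $\beta$ | $1$ | $9$ |
| $\gamma$ | $1$ | $9$ |
| $\delta$ | $2$ | $17$ |
| label | $2m-1$ | $\le16m$ |
| quad | $3mR^2$ | $\le25mR^2$ |
| each position coordinate | $3(R-1)$ | $\le24R$ |

The extreme cases are the $b_e$, except for $\delta$, where $|{-2}|$ occurs at the $v^-$. An edge contains at most two $u$'s, at most one $t$ and at most one $\tau$, which gives the bounds for $\alpha,\beta,\gamma$ and the label. For quad, an edge contributes at most $3m(R-1)^2+(R-1)\le3mR^2$. Let $N_1,\dots,N_{m+7}$ be the radices $8K+1$. Then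
$$\prod_hN_h\le25\cdot17\cdot9\cdot9\cdot17\cdot16m\cdot25mR^2\cdot(24R)^m=234\,090\,000\;m^2R^2(24R)^m\le Q(m,R)\le n.$$
Let $W_h=\prod_{g<h}N_g$, and let $\pi:\mathbb Z^{m+7}\to\mathbb Z/n$ be the homomorphism $\pi(x)=\sum_hx_hW_h+n\mathbb Z$.

**Lemma D.** If $|x_h|\le(N_h-1)/2$ for all $h$ and $\pi(x)=0$, then $x=0$.

*Proof.* Since $(N_h-1)W_h=W_{h+1}-W_h$ (with $W_{m+8}=\prod_hN_h$), the sum telescopes: $\bigl|\sum_hx_hW_h\bigr|\le\frac12\bigl(\prod_hN_h-1\bigr)<n$. As $n$ divides $\sum_hx_hW_h$, this integer is $0$. Modulo $N_1$ it reads $x_1\equiv0$, and $|x_1|<N_1$ gives $x_1=0$. Divide by $N_1$ and repeat with $N_2$, and so on. $\square$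

Differences of two elements of $X$, and sums of at most four elements of $X$, have coordinates bounded by $4K=(N_h-1)/2$. So by Lemma D the map $\pi$ is injective on $X$, and a sequence of length $\le4$ over $X$ has an image of sum $0$ if and only if its vector sum is $0$.

Identify $\mathbb Z/n$ with a cyclic subgroup of order $n$ of $G$, put $G_0=\pi(X)\subset G$, and from now on write $v^\pm,b_e$ for the corresponding elements of $G_0$. Lemma C becomes:
$$\begin{aligned}&\text{no nonempty zero-sum sequence over }G_0\text{ has length}\le3;\\&\text{those of length }4\text{ are exactly }E_e^+,E_e^-\ (e\in E).\end{aligned}\tag{3}$$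
By the first line the sequences in the second are minimal, so they are atoms of $\mathcal B(G_0)$. They are pairwise different, because the $b_e$ are pairwise different and $v^+\ne v^-$.

## 6. The element with two factorizations of length $L$

In $\mathcal B(G_0)$ take the formal products of atoms
$$z=\prod_{c_e>0}(E_e^+)^{c_e}\prod_{c_e<0}(E_e^-)^{|c_e|},\qquad z'=\prod_{c_e>0}(E_e^-)^{c_e}\prod_{c_e<0}(E_e^+)^{|c_e|}.$$

**Step 1: they factor the same element.** We compare multiplicities. In both products $b_e$ occurs $|c_e|$ times. The element $v^+$ occurs $\sum_{c_e>0}c_em_e(v)$ times in $z$ and $\sum_{c_e<0}|c_e|m_e(v)$ times in $z'$; these are equal because $c$ satisfies (1). For $v^-$ the two numbers change roles. So $z$ and $z'$ are factorizations of one element $S\in\mathcal B(G_0)$. By (2), $|z|=|z'|=L$, and so $|S|=4L$. No atom occurs in both, so $\gcd(z,z')=1$.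

**Step 2: there is no other factorization of length $L$.** We show this by counting $b_e$ and $v^+$.

**Lemma E.** $z$ and $z'$ are the only factorizations of $S$ of length $L$.

*Proof.* By (3) every atom has length at least $4$. Since $|S|=4L$, a factorization with $L$ atoms uses only atoms of length $4$, so it is $\prod_e(E_e^+)^{x_e}(E_e^-)^{x_e'}$ with $x_e,x_e'\in\mathbb N_0$. Counting $b_e$ gives $x_e+x_e'=|c_e|$. Counting $v^+$, and comparing with $z$, gives
$$\sum_ex_em_e(v)=\sum_e\max(c_e,0)\,m_e(v)\qquad\text{for all }v\in V.$$
So $x_e-\max(c_e,0)$ solves (1), and by Lemma B there is $\lambda\in\mathbb Q$ with $x_e=\max(c_e,0)+\lambda c_e$ for all $e$. For $e=A_{k-1}$ we have $c_e=1$ and $x_e+x_e'=1$, so $1+\lambda=x_e\in\{0,1\}$ and $\lambda\in\{0,-1\}$. If $\lambda=0$, then $x_e=\max(c_e,0)$ and $x'_e=|c_e|-x_e=\max(-c_e,0)$, which is $z$. If $\lambda=-1$, then $x_e=\max(c_e,0)-c_e=\max(-c_e,0)$, which is $z'$. $\square$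

## 7. Moving the element to $H$, and the end of the proof of Theorem 1

We have found $S$ in $\mathcal B(G_0)$; this section finds an element of $H$ with the same factorizations. Let $\varphi:H\to F=\mathcal F(P)$ be the divisor theory.

**Step 1: $H_{\mathrm{red}}$ is the set of $f\in F$ of class $0$.** This lets us work inside $F$. If $[f]=0$, then $f\varphi(b)=\varphi(a)$ for some $a,b\in H$. So $\varphi(b)\mid\varphi(a)$, hence $b\mid a$, say $a=bc$, and cancelling $\varphi(b)$ gives $f=\varphi(c)$. Thus $\varphi(H)=\{f\in F:[f]=0\}$. If $\varphi(a)=\varphi(b)$, then $a\mid b$ and $b\mid a$, so $aH^\times=bH^\times$; conversely $\varphi$ maps units to units of $F$, that is, to $1$. Hence $H_{\mathrm{red}}\cong\varphi(H)$.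

**Step 2: a copy of $\mathcal B(G_0)$ inside $\varphi(H)$.** The aim is a submonoid in which factorizations are the same as in $\varphi(H)$. For $g\in G_0$ choose a prime divisor $p_g$ in the class $g$, and let $M=\varphi(H)\cap\mathcal F(\{p_g:g\in G_0\})$. The product $\prod p_g^{v_g}$ has class $\sum v_gg$, so by Step 1 it lies in $\varphi(H)$ exactly when the sequence $\prod g^{v_g}$ is zero-sum. Therefore $\prod p_g^{v_g}\mapsto\prod g^{v_g}$ is an isomorphism $M\to\mathcal B(G_0)$. A divisor in $\varphi(H)$ of an element of $M$ only involves the primes $p_g$, so it lies in $M$: the submonoid $M$ is divisor-closed. Hence an element of $M$ has the same factorizations in $M$ and in $\varphi(H)$.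

Let $a\in H$ be an element for which $\varphi(a)$ corresponds to $S$. By Lemma E it has exactly two factorizations of length $L$, and their gcd is $1$. As shown in Section 2, this gives $\mathsf c_{\mathrm{mon}}(H)\ge L=2^{k+2}-2$. Theorem 1 is proved. $\blacksquare$

A remark on the shape of this example: since all atoms of $\mathcal B(G_0)$ have length at least $4$ and $|S|=4L$, every factorization of $S$ has length at most $L$. So $z$ and $z'$ are its two longest factorizations. If $L>\mathsf c(H)$, then any chain from $z$ to $z'$ with steps of distance at most $\mathsf c(H)$ must pass through shorter factorizations.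

## 8. Cyclic groups of order at least $10^{15}$

Already $m=1$, the path $0,1,\dots,R-1$ on a line, disproves the conjecture.

*Proof of Corollary 2.* Let $n\ge10^{15}$ and $R=\lfloor(n/(6\cdot10^9))^{1/3}\rfloor$. Since $55^3=166\,375<10^{15}/(6\cdot10^9)$, we have $R\ge55$. With $m=1$ we get $k=R$ and
$$Q(1,R)=2.4\cdot10^8\cdot R^2\cdot24R=5.76\cdot10^9R^3\le6\cdot10^9R^3\le n,$$
so Theorem 1 gives $\mathsf c_{\mathrm{mon}}(H)\ge2^{R+2}-2$. On the other hand $n<6\cdot10^9(R+1)^3$. We show
$$2^{R+2}-2\ge6\cdot10^9(R+1)^3\qquad\text{for all }R\ge55.$$
For $R=55$ the left side is $2^{57}-2>1.4\cdot10^{17}$ and the right side is $6\cdot10^9\cdot175\,616<1.1\cdot10^{15}$. When $R$ increases by one, the left side at least doubles, since $2^{R+3}-2=2(2^{R+2}-2)+2$, while the right side grows by a factor at most $(57/56)^3<2$. Hence $\mathsf c_{\mathrm{mon}}(H)>n$. By the quoted facts $\mathsf c(H)=\mathsf D(G)=n$. $\blacksquare$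

The argument says nothing about which $n$ with $5\le n<10^{15}$ satisfy the equality.

## 9. The lower bound in Theorem 3: high-dimensional grids

With $m=1$ the order $n$ is about the cube of $k$. To bring $k$ close to $n$ we let $m$ grow: $Q(m,R)$ contains $R^m=k$, and the remaining factors should be small compared with $k$. Balanced values are $m=s$, $R=2^s$, so that $k=2^{s^2}$.

**Step 1: the size of $Q$.** We estimate its logarithm. Since $\log_2(2.4\cdot10^8)<27.9$ and $\log_224<4.6$,
$$s^2\le\log_2Q(s,2^s)\le s^2+6.6s+2\log_2s+27.9.\tag{4}$$
Here $6.6s$ collects $2s$ from $R^2$ and at most $4.6s$ from $24^s$.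

**Step 2: large orders.** We prove: if $G$ is any finite abelian group containing an element of order $n\ge Q(1,2)$, then
$$\log_2\mathsf c_{\mathrm{mon}}(H)\ge n\,2^{-47\sqrt{\log_2n}}.\tag{5}$$
Let $s\ge1$ be maximal with $Q(s,2^s)\le n$; it exists since $Q(1,2)\le n$ and $Q(s,2^s)\to\infty$. By the left half of (4), $s\le\sqrt{\log_2n}$. By maximality, by the right half of (4), and since $s+1\le2^s$ gives $2\log_2(s+1)\le2s$,
$$\log_2n<\log_2Q(s+1,2^{s+1})\le(s+1)^2+6.6(s+1)+2s+27.9=s^2+10.6s+35.5\le s^2+47s .$$
So $k=2^{s^2}\ge n2^{-47s}\ge n2^{-47\sqrt{\log_2n}}$. Theorem 1 gives $\log_2\mathsf c_{\mathrm{mon}}(H)\ge\log_2(2^{k+2}-2)\ge k$, which proves (5).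

**Step 3: small orders.** It remains to treat cyclic $G$ with $2\le n<Q(1,2)$, where the claimed bound is trivial. We have $Q(1,2)=2.4\cdot10^8\cdot4\cdot48<2^{36}$, so $\sqrt{\log_2n}<6<47$ and $\log_2n<47\sqrt{\log_2n}$. Therefore
$$n2^{-47\sqrt{\log_2n}}<1\le\log_2n=\log_2\mathsf c(H)\le\log_2\mathsf c_{\mathrm{mon}}(H).$$
The lower bound in Theorem 3 is proved.

## 10. The upper bound in Theorem 3: minimal solutions of a linear system

Let $G$ be cyclic of order $n\ge3$. By Lemma A, $\mathcal B(G)$ is a Krull monoid with class group $G$ and prime divisors in all classes. Since $\mathsf c_{\mathrm{mon}}$ depends only on $G$, we have $\mathsf c_{\mathrm{mon}}(H)=\mathsf c_{\mathrm{mon}}(\mathcal B(G))$. Let $\mathcal A$ be the set of atoms of $\mathcal B(G)$ and $q=|\mathcal A|$. Atoms have length at most $\mathsf D(G)=n$, and there are $\binom{2n}{n}$ sequences of length at most $n$ over $n$ elements, so $q\le\binom{2n}n\le4^n$. We write factorizations additively, as vectors in $\mathbb N_0^{\mathcal A}$.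

**Step 1: from pairs of factorizations to minimal pairs.** This step bounds $\mathsf c_{\mathrm{mon}}$ by the size of irreducible pairs. Let
$$\mathcal S=\{(x,y)\in\mathbb N_0^{\mathcal A}\times\mathbb N_0^{\mathcal A}:x,y\text{ are factorizations of the same element},\ |x|\le|y|\}.$$
This is closed under addition. Call $(x,y)\in\mathcal S\setminus\{0\}$ minimal if it is not a sum of two nonzero elements of $\mathcal S$. By induction on $|x|+|y|$, every nonzero element of $\mathcal S$ is a sum of minimal ones. Given $(z,z')\in\mathcal S$, nonzero, write $(z,z')=\sum_{i=1}^l(x_i,y_i)$ with minimal $(x_i,y_i)$ and put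
$$z_j=y_1+\dots+y_j+x_{j+1}+\dots+x_l\qquad(0\le j\le l).$$
Then $z_0=z$ and $z_l=z'$, and all $z_j$ factor the same element. Moreover $|z_j|-|z_{j-1}|=|y_j|-|x_j|\ge0$, and $\mathsf d(z_{j-1},z_j)\le\max\{|x_j|,|y_j|\}=|y_j|$, because $z_{j-1}$ and $z_j$ differ only by exchanging $x_j$ for $y_j$. So $\mathsf c_{\mathrm{mon}}(\mathcal B(G))\le\max|y|$ over all minimal $(x,y)$.

**Step 2: the linear system.** We describe $\mathcal S$ by equations. With the slack variable $w=|y|-|x|\ge0$, the elements of $\mathcal S$ correspond to the nonnegative integer solutions $v=(x,y,w)$ of a homogeneous system $Mv=0$. There are $n$ equations saying that each $g\in G$ has the same multiplicity in both products, and one equation $-|x|+|y|-w=0$. So $M$ has $n+1$ rows and $2q+1$ columns. For an atom $U$ with multiplicity vector $\mathbf u\in\mathbb N_0^G$ the columns are $\pm(\mathbf u,-1)^T$, and the last column is $(0,-1)^T$. Since the Euclidean norm of $\mathbf u$ is at most $\|\mathbf u\|_1\le n$, all columns have norm at most $\sqrt{n^2+1}\le n+1$. No column is zero.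

**Step 3: small vectors that generate the cone.** The next lemma decomposes real solutions into bounded integer ones. Let $\mathcal K$ be the set of real $v\ge0$ with $Mv=0$, and let $\operatorname{supp}v$ be the set of indices of nonzero entries.

**Lemma F.** Every $v\in\mathcal K$ is a sum $\sum_i\lambda_i\rho_i$ of at most $2q+1$ terms with $\lambda_i>0$, where each $\rho_i\in\mathcal K$ is a nonzero integer vector with at most $n+2$ nonzero entries, all at most $(n+1)^{n+1}$.

*Proof.* Call a nonzero $v\in\mathcal K$ elementary if no nonzero element of $\mathcal K$ has a support properly contained in $I=\operatorname{supp}v$. Let $v$ be elementary. We first claim that the kernel vectors of $M$ supported in $I$ are the multiples of $v$. Suppose $r$ is one that is not a multiple of $v$; replacing $r$ by $-r$ if necessary, some entry of $r$ is positive. Let $\mu=\min\{v_i/r_i:r_i>0\}$. Then $v-\mu r\ge0$ is a nonzero element of $\mathcal K$ whose support is properly contained in $I$, a contradiction.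

So the columns of $M$ indexed by $I$ have rank $t=|I|-1$, and $t\le n+1$, that is, $|I|\le n+2$. Choose $t$ linearly independent rows of this column submatrix; they form a $t\times(t+1)$ matrix $M'$ with the same kernel. Let $\omega$ be the vector of the maximal minors of $M'$ with alternating signs, the $i$-th minor arising by deleting the $i$-th column. Then $M'\omega=0$ (each entry of $M'\omega$ is the expansion of a determinant with two equal rows; this is Cramer's rule), and $\omega\ne0$ because $M'$ has rank $t$. Hence $\omega$, extended by $0$ outside $I$, is a nonzero multiple of $v$, and one of $\pm\omega$ is a nonnegative integer vector $\rho$ with support $I$. By Hadamard's inequality its entries are at most the product of $t$ column norms, hence at most $(n+1)^t\le(n+1)^{n+1}$. So every elementary vector is a positive multiple of a vector $\rho$ as required.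

Now let $0\ne v\in\mathcal K$. Among the nonzero elements of $\mathcal K$ with support inside $\operatorname{supp}v$, one with the fewest nonzero entries is elementary; let $\rho_1$ be the integer vector belonging to it, and $\lambda_1=\min\{v_i/(\rho_1)_i:(\rho_1)_i>0\}>0$. Then $v-\lambda_1\rho_1\in\mathcal K$ has smaller support than $v$. Repeat; after at most $2q+1$ steps nothing is left. $\square$

**Step 4: minimal pairs are bounded.** This combines the last three steps. Let $v=(x,y,w)$ correspond to a minimal element of $\mathcal S$, and write $v=\sum_i\lambda_i\rho_i$ as in Lemma F. Suppose some $\lambda_i\ge1$. Then $v-\rho_i=(\lambda_i-1)\rho_i+\sum_{h\ne i}\lambda_h\rho_h$ is nonnegative, integral, and in the kernel of $M$, so it corresponds to an element of $\mathcal S$; so does $\rho_i\neq0$. By minimality $v=\rho_i$. Otherwise all $\lambda_i<1$. The entries of each $\rho_i$ add up to at most $(n+2)(n+1)^{n+1}$, so in both cases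
$$|y|\le(2q+1)(n+2)(n+1)^{n+1}\le(2\cdot4^n+1)(n+2)(n+1)^{n+1}.$$
With Step 1 this is the upper bound in Theorem 3.

**Step 5: the order of growth.** Finally we compare the two bounds. The lower bound on $\log_2\mathsf c_{\mathrm{mon}}(H)$ is $n^{1-47/\sqrt{\log_2n}}$. The logarithm of the upper bound is at most $2(n+1)+\log_2(n+2)+(n+1)\log_2(n+1)$, which is $n^{1+o(1)}$. Hence $\log\mathsf c_{\mathrm{mon}}(H)=n^{1+o(1)}$, and Theorem 3 is proved. $\blacksquare$

## 11. Groups of bounded rank

Theorem 1 needs only one element of large order, not that $G$ be cyclic. Recall that a finite abelian group of rank at most $r$ is a direct sum of at most $r$ cyclic groups, and that its exponent $n$ is the largest order of an element.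

*Proof of Corollary 4.* Let $G$ have rank $\le r$ and exponent $n$. Then $|G|\le n^r$, and $G$ contains an element of order $n$. If $n\ge Q(1,2)$, then (5) gives
$$\mathsf c_{\mathrm{mon}}(H)\ge2^{\,n2^{-47\sqrt{\log_2n}}}.$$
The exponent here is $n^{1-47/\sqrt{\log_2n}}$, which grows faster than $r\log_2n$. So there is $n_0(r)\ge Q(1,2)$ such that for $n\ge n_0(r)$ the right side exceeds $n^r$, and $n^r\ge|G|\ge\mathsf D(G)\ge\mathsf c(H)$ by Section 1. A group of rank $\le r$ and exponent $<n_0(r)$ is a direct sum of at most $r$ cyclic groups of order less than $n_0(r)$, so there are only finitely many such groups. $\blacksquare$
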